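# Convexity of the plateau for $-\Delta_1u-\Delta_pu=a$ on a convex domain

## The concave envelope of a power of a function

Let $\Omega\subset\mathbb R^n$ be a bounded convex domain, let $p\in(1,\infty)$, and let $u:\overline\Omega\to[0,\infty)$ be continuous, zero on $\partial\Omega$, not identically zero. Write $c=\max u>0$ and $M=\{u=c\}$, a compact subset of $\Omega$. Put
$$\alpha=\frac{p-1}{p+1},\qquad \psi(r)=\alpha\, r^{1/\alpha}\quad(r\ge 0),\qquad w=\psi^{-1}(u)=(u/\alpha)^{\alpha}.$$
So $w$ is a constant multiple of $u^{(p-1)/(p+1)}$. Since $1/\alpha-1=2/(p-1)$,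
$$\psi'(r)=r^{2/(p-1)},\qquad \psi'(r)^{p-1}=r^2,\qquad \psi\in C^1([0,\infty)),\qquad \psi'(0)=0. \tag{1}$$
Let $S=\overline{\{u>0\}}$, which is compact, and let $K=\operatorname{conv}S\subset\overline\Omega$, also compact. The function $w$ is continuous on $S$.

**Definition 1.** The concave envelope of $w$ is
$$w^*(x)=\max\Big\{\sum_{i=1}^{n+2}\lambda_iw(x_i):\ x_i\in S,\ \lambda_i\ge0,\ \sum_i\lambda_i=1,\ \sum_i\lambda_ix_i=x\Big\},\qquad x\in K.$$
We also set $U=\psi(w^*)$ on $K$ and $C=\{w^*=\max w\}$.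

For a picture, take $n=1$, $S=[-2,2]$ and the two tents $w(x)=1-\big||x|-1\big|$. Then $w^*=1$ on $[-1,1]$ and $w^*=2-|x|$ elsewhere. The maximum set of $w$ is $\{-1,1\}$, and that of $w^*$ is its convex hull $[-1,1]$.

By Carathéodory's theorem in $\mathbb R^{n+1}$, $w^*(x)$ is the largest $t$ such that $(x,t)$ lies in the convex hull of the graph of $w$ over $S$. This hull is compact. Hence the maximum exists, $w^*$ is concave and upper semicontinuous, and $w^*\ge w$ on $S$. We shall use five further properties.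

* $w^*=0$ on $\partial K$. Let $x=\sum\lambda_ix_i\in\partial K$ with all listed $\lambda_i>0$. A supporting hyperplane of $K$ at $x$ contains every $x_i$, so $x_i\in\partial K\cap S$. The set $\{u>0\}$ is open and contained in $K$, hence in $\operatorname{int}K$. So $u(x_i)=0$ and $w(x_i)=0$.
* $w^*>0$ in $\operatorname{int}K$. Indeed $w^*\ge0$ is concave and positive at some point $x^0$, and each $x\in\operatorname{int}K$ other than $x^0$ is interior to a segment in $K$ starting at $x^0$.
* $\operatorname{int}K\subset\operatorname{int}\overline\Omega=\Omega$, because $\Omega$ is open and convex.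
* $w^*$ is continuous on $K$. Inside, it is concave. At $\partial K$ it is upper semicontinuous and takes its minimal value $0$.
* $C=\operatorname{conv}M$, and $C$ is a compact subset of $\operatorname{int}K$. A convex combination of values $w(x_i)$ with positive weights equals $\max w$ exactly when all $x_i\in M$. The hull of a compact set is compact, and $C$ misses $\partial K$ because $w^*=0$ there.

The use of this object is that it turns a convexity question into an equality. If $w^*=w$ on $\{u>0\}=\operatorname{int} K$, then $w$ is concave there, every superlevel set of $u$ is convex, and $M=\operatorname{conv}M$. We always have $U\ge u$ on $S$, so all that is missing is $U\le u$. We shall take for $u$ the minimizer of a convex functional $F$ and show that pushing $u$ up to $U$ does not raise $F$.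

## The Bingham functional and the theorem

For $a>0$ consider, on $W^{1,p}_0(\Omega)$,
$$F(u)=\int_\Omega|Du|+\frac1p\int_\Omega|Du|^p-a\int_\Omega u .$$
Its formal Euler–Lagrange equation is $-\Delta_1u-\Delta_pu=a$. For $n=p=2$ it describes the laminar flow of a Bingham fluid through a pipe of cross section $\Omega$. Let $P(G)$ be the De Giorgi perimeter of a measurable $G$ in $\mathbb R^n$, that is, the total variation of $D1_G$, with $P(G)=\infty$ if this is not finite. The Cheeger constant is
$$\nu(\Omega)=\inf\{P(G)/|G|:\ G\subset\Omega\text{ measurable},\ |G|>0\}.$$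

The following is given. $F$ has a unique minimizer $u$, nontrivial if and only if $a>\nu(\Omega)$. It is Lipschitz in $\Omega$, and continuous on $\overline\Omega$ if $\partial\Omega$ is Lipschitz. If $u$ is nontrivial, then $M=\{u=\max u\}$ has $|M|>0$ (a plateau), $P(M)/|M|=a$, and $P(G)/|G|\ge a$ for measurable $G\subset\subset\operatorname{int}(M)$ with $|G|>0$. The source "Mini-Workshop: The p-Laplacian Operator and Applications" (https://ems.press/content/serial-article-files/46439) raises the question: if $\Omega$ is convex and $a>\nu(\Omega)$, is $M$ convex? The answer is yes.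

**Theorem 2.** Let $\Omega\subset\mathbb R^n$ be a bounded convex domain, $p\in(1,\infty)$, $a>\nu(\Omega)$, $u$ the minimizer, $c=\max u$.

(i) $M=\{u=c\}$ is convex.

(ii) If $n\ge2$: $\{u>0\}$ is convex and $u^{(p-1)/(p+1)}$ is concave on $\{u>0\}$. Hence $\{u\ge t\}$ and $\{u>t\}$ are convex for all $t\ge0$ (in $\overline\Omega$).

(iii) If $n\ge2$: $u\in C^1(\{u>0\})$; $Du\ne0$ and $u$ is real analytic in $\{0<u<c\}$; and $P(M)-a|M|\le P(F)-a|F|$ for every measurable $F\subset M$. Hence $P(G)\ge a|G|$ for all measurable $G\subset M$.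

Nothing is claimed about optimality of the exponent. From the given facts we use existence and uniqueness, local Lipschitz continuity in $\Omega$, continuity on $\overline\Omega$ (a bounded convex domain is Lipschitz), $|M|>0$, and $P(M)=a|M|$ only for the last sentence of (iii). Since $u\in W_0^{1,p}(\Omega)$ is continuous up to the boundary, $u=0$ on $\partial\Omega$. Since $F(|u|)\le F(u)$, uniqueness gives $u\ge0$, so $c>0$ and the construction of the first section applies.

**First variation.** Write $\sigma(\xi)=\dfrac{\xi}{|\xi|}+|\xi|^{p-2}\xi$ for $\xi\ne0$. For $v,\varphi\in W^{1,p}_0(\Omega)$,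
$$\lim_{t\downarrow0}\frac{F(v+t\varphi)-F(v)}t=\int_{\{Dv\ne0\}}\sigma(Dv)\cdot D\varphi+\int_{\{Dv=0\}}|D\varphi|-a\int\varphi. \tag{2}$$
Indeed the difference quotients of $|\cdot|$ are bounded by $|D\varphi|$. For $0<t\le1$ those of $\frac1p|\cdot|^p$ are bounded by $(|Dv|+|D\varphi|)^{p-1}|D\varphi|\in L^1$. So dominated convergence applies. Where $Dv=0$, the first quotient is $|D\varphi|$ and the second tends to $0$ because $p>1$. For the minimizer this gives, for all $\varphi\in W_0^{1,p}(\Omega)$,
$$\int_{\{Du\ne0\}}\sigma(Du)\cdot D\varphi+\int_{\{Du=0\}}|D\varphi|\ \ge\ a\int\varphi. \tag{3}$$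
Where $Du=0$ the condition is an inequality and not an equation.

## Intervals and balls by hand

**Intervals ($n=1$).** Let $x_0\in M$, and put $\tilde u(x)=\max_{y\le x}u$ for $x\le x_0$, $\tilde u(x)=\max_{y\ge x}u$ for $x\ge x_0$. Then $\tilde u\ge u$ and $\tilde u=0$ at the end points. Let $x<y\le x_0$ and let $\tilde u(y)=u(z)$ with $z\le y$. If $z\le x$, then $\tilde u(y)=\tilde u(x)$. Otherwise $\tilde u(y)-\tilde u(x)\le u(z)-u(x)\le\int_x^y|u'|$. So $0\le\tilde u(y)-\tilde u(x)\le\int_x^y|u'|$, and similarly on the right of $x_0$. Hence $\tilde u$ is absolutely continuous with $|\tilde u'|\le|u'|$ a.e., and $F(\tilde u)\le F(u)$. By uniqueness $\tilde u=u$. So $u$ increases up to $x_0$ and decreases after it, and its superlevel sets are intervals. This proves (i) for $n=1$. **From now on $n\ge2$**, except in the next example.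

**Balls.** Let $\Omega=B_R$ be centered at $0$, $n\ge1$. By the isoperimetric inequality, $P(G)/|G|\ge n\,|B_1|^{1/n}|G|^{-1/n}\ge n/R$ for $G\subset B_R$, with equality for $G=B_R$. So $\nu(B_R)=n/R$. Let $a>n/R$ and
$$u(x)=\int_{|x|}^R\Big(\frac{at}n-1\Big)_+^{1/(p-1)}dt .$$
This is the minimizer. To see it, let $\Sigma(x)=-\frac an x$, so $-\operatorname{div}\Sigma=a$. For $|x|>n/a$, $\sigma(Du)=-\big(1+\frac{a|x|}n-1\big)\frac x{|x|}=\Sigma$. For $|x|\le n/a$, $Du=0$ and $|\Sigma|\le1$. So
$$a\int\varphi=\int\Sigma\cdot D\varphi\le\int_{\{Du\ne0\}}\sigma(Du)\cdot D\varphi+\int_{\{Du=0\}}|D\varphi| ,$$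
and by (2) and convexity of $F$, $F(u+\varphi)\ge F(u)$ for every $\varphi$. The plateau is the closed ball of radius $n/a$, and indeed $P(M)/|M|=n/(n/a)=a$.

## Two points where the envelope of $u$ itself gets stuck

A natural first plan is this. Take the concave envelope of $u$ (no power), and show that it satisfies "$-\operatorname{div}\sigma(D\,\cdot)\le a$" because each value is an average of values of $u$ at points with a common gradient. Then compare it with $u$. Two things stop this.

**The boundary.** A point of the envelope may be a convex combination of points $x_i$ some of which lie on $\partial\Omega$, so one needs the inequality for $u$ at points where $u=0$ as well. The way to get it is to compare $u$ with truncated test functions $Z=(\zeta)_+$, where $\zeta$ is smooth with $D\zeta\ne0$, and this requires a field $\Sigma$ with $-\operatorname{div}\Sigma>a$, equal to $\sigma(DZ)$ where $\zeta>0$ and of length at most $1$ where $Z=0$. Let $\nu=D\zeta/|D\zeta|$ on $\{\zeta=0\}$. The normal component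 $\Sigma\cdot\nu$ is $1+|D\zeta|^{p-1}$ on the side $\zeta>0$. It is at most $1$ on the other side for any piecewise smooth choice. So $-\operatorname{div}\Sigma$ carries a surface measure with density at most $-|D\zeta|^{p-1}<0$. The kink makes $Z$ useless as a strict supersolution.

If instead $Z=\psi(\zeta_+)$ and $\zeta>0$, $D\zeta\neq0$, then
$$\sigma(DZ)=\frac{D\zeta}{|D\zeta|}+\psi'(\zeta)^{p-1}|D\zeta|^{p-2}D\zeta. \tag{4}$$
If $\psi'(0)=0$, the second term fades out at $\zeta=0$ and leaves a field of length exactly $1$, which continues across. So some power must be taken. Which one? With $k(r)=\psi'(r)^{p-1}$, the divergence of (4) contains the factors $k(\zeta)$ in front of second derivatives and $k'(\zeta)$ in front of $|D\zeta|^p$. When we average over the points $x_i$ (Lemma 7), we shall need the averages of $\sqrt{k}$ and of $k'$. For $k(r)=r^2$ both $\sqrt k=r$ and $k'=2r$ are linear, so both averages come out exactly. This is the choice (1).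

**The plateau.** Suppose the envelope $U$ satisfies $-\operatorname{div}\sigma(DU)\le a$ off its plateau $C$. That does not give $U\le u$, even if $U$ is $C^1$ and concave. Take $\Omega=B_R$, $n\ge2$, $a>n/R$, and $\rho$ with $\frac{n-1}a\le\rho<\frac na$. Put
$$\phi(r)=\frac{ar}n+b\,r^{1-n},\quad b=\rho^{n-1}\Big(1-\frac{a\rho}n\Big)>0,\qquad U(x)=\int_{\max(|x|,\rho)}^R(\phi(t)-1)^{1/(p-1)}dt .$$
Here $\phi(\rho)=1$, $\phi''>0$ and $\phi'(\rho)=a-\frac{n-1}\rho\ge0$, so $\phi$ is increasing on $[\rho,R]$ and $U$ is well defined, $C^1$ and concave, with maximum set $\overline{B_\rho}$. For $|x|>\rho$, $\sigma(DU)=-\phi(|x|)\frac x{|x|}$ and $-\operatorname{div}\sigma(DU)=r^{1-n}(r^{n-1}\phi)'=a$ with $r=|x|$. So the equation holds exactly off the plateau and $U=0$ on $\partial B_R$. But $\phi(r)>ar/n$, so $U>u$ in $B_R$.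

What is wrong is the plateau: $P(\overline{B_\rho})=\frac n\rho|B_\rho|>a|B_\rho|$. Note that its mean curvature $(n-1)/\rho$ is at most $a$. So even a pointwise curvature bound on $\partial C$ is not enough. What we shall need on $C$ is a global inequality, $P(C)-a|C|\le P(F)-a|F|$ for all $F\subset C$. For $C=\operatorname{conv}M$ this is Lemma 14, the heart of the proof. In the example it fails with $F=\emptyset$.

The plan for $n\ge2$ is now: an inequality for $w$ on all of $S$, including zeros (Lemma 6); its transfer to $w^*$ (Lemmas 7 and 8); the global inequality for $\operatorname{conv}M$ (Lemmas 9–14); gluing both across $\partial C$ (Lemma 16) and comparing energies.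

## Operators, jets on closed sets, and the theorem on sums

For $P\ne0$ let $\hat P=P/|P|$ and
$$H(P)=\tfrac1{|P|}(I-\hat P\otimes\hat P)\ge0,\qquad L(P)=|P|^{p-2}\big(I+(p-2)\hat P\otimes\hat P\big)>0;$$
the eigenvalues of $L(P)$ are $|P|^{p-2}$ and $(p-1)|P|^{p-2}$. For $r\ge0$, $P\neq0$ and symmetric $X$ let
$$\mathcal G(r,P,X)=-\operatorname{tr}(H(P)X)-r^2\operatorname{tr}(L(P)X)-2r|P|^p .$$
$\mathcal G$ is continuous on its domain. If $\zeta\in C^{1,1}$ and $D\zeta\ne0$, the product rule gives, a.e.,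
$$-\operatorname{div}\Big(\frac{D\zeta}{|D\zeta|}+\zeta_+^2|D\zeta|^{p-2}D\zeta\Big)=\mathcal G(\zeta_+,D\zeta,D^2\zeta). \tag{5}$$
By (4) and (1), where $\zeta>0$ the field in (5) is $\sigma(D(\psi(\zeta)))$.

**Definition 3.** Let $O\subset\mathbb R^n$ and $f:O\to\mathbb R$, $x_0\in O$, and write $\xi=x-x_0$. Then $(P,X)\in J^{2,+}_Of(x_0)$ means
$$f(x)\le f(x_0)+P\cdot\xi+\tfrac12X\xi\cdot\xi+o(|\xi|^2)\quad\text{as }O\ni x\to x_0 .$$
$(P,X)\in\bar J^{2,+}_Of(x_0)$ means that there are $x_k\in O$ and $(P_k,X_k)\in J^{2,+}_Of(x_k)$ with $(x_k,f(x_k),P_k,X_k)\to(x_0,f(x_0),P,X)$. By $J^{2,+}_O0$ we mean the jets of the zero function on $O$.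

When $f=0$, the jet condition says that to second order $O$ lies in $\{q\cdot\xi+\frac12X\xi\cdot\xi\ge0\}$. For example, let $O$ be the closed ball of radius $R$ about $Re_n$, $x_0=0$, and $(\kappa e_n,X)\in J^{2,+}_O0(0)$, $\kappa>0$. Insert boundary points $\xi=(\xi',\xi_n)$ with $\xi_n=\frac{|\xi'|^2}{2R}+O(|\xi'|^4)$. We get $\frac{\kappa}{2R}|\xi'|^2+\frac12X\xi'\cdot\xi'\ge-o(|\xi'|^2)$, that is, $X\ge-\frac\kappa RI$ on $e_n^\perp$, and so $-\operatorname{tr}(H(\kappa e_n)X)\le\frac{n-1}R$. Equality occurs for $X=-\frac\kappa RI$, which is a jet because $\kappa\xi_n-\frac{\kappa}{2R}|\xi|^2\ge0$ is exactly the condition $|\xi-Re_n|\le R$. So "$-\operatorname{tr}(H(q)X)\le b$ for all jets with $q\ne0$" is a weak form of "the mean curvature of $O$ is at most $b$".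

**Theorem 4 (theorem on sums; Crandall–Ishii–Lions, *User's guide*, Bull. AMS 1992, Thm 3.2).** Let $O_i\subset\mathbb R^n$ be locally compact, $f_i\in USC(O_i)$, $\varphi\in C^2$ near $\hat x=(\hat x_i)$, and let $\sum f_i(x_i)-\varphi(x)$ have a local maximum over $\prod O_i$ at $\hat x$. Then for each $\varepsilon>0$ there are symmetric $X_i$ with
$$(D_{x_i}\varphi(\hat x),X_i)\in\bar J^{2,+}_{O_i}f_i(\hat x_i),\qquad \operatorname{diag}(X_i)\le A+\varepsilon A^2,\qquad A=D^2\varphi(\hat x).$$

That $\varphi$ is $C^2$ only near $\hat x$ is harmless: replace $O_i$ by $O_i\cap\overline{B_\rho(\hat x_i)}$, which does not change jets at points of $B_\rho(\hat x_i)$.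

## A second-order inequality for $w$, including its zeros

**Lemma 5 (comparison).** Let $B$ be a ball, $Z$ Lipschitz on $B$, $\Sigma:B\to\mathbb R^n$ Lipschitz, $-\operatorname{div}\Sigma>a$ a.e. in $B$. Assume that for a.e. $x$ either $DZ\ne0$ and $\Sigma=\sigma(DZ)$, or $DZ=0$ and $|\Sigma|\le1$. Let $\varphi_0=(u-Z)_+$ in $B\cap\Omega$, $\varphi_0=0$ elsewhere. If $\varphi_0\in W_0^{1,p}(\Omega)$ and $\operatorname{supp}\varphi_0$ is a compact subset of $B$, then $\varphi_0=0$.

*Proof.* The purpose is to let $Z$ act as a strict local supersolution that $u$ cannot cross. Suppose $\varphi_0\not\equiv0$. Extended by zero, $\varphi_0$ is a Sobolev function on $\mathbb R^n$ with compact support in $B$, so we may integrate by parts against $\Sigma$. By (3) with $-\varphi_0$,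
$$\int_{\{Du\ne0\}}\sigma(Du)\cdot D\varphi_0-\int_{\{Du=0\}}|D\varphi_0|\le a\int\varphi_0<\int(-\operatorname{div}\Sigma)\varphi_0=\int\Sigma\cdot D\varphi_0 .$$
Hence
$$\int_{\{Du\ne0\}}(\sigma(Du)-\Sigma)\cdot D\varphi_0-\int_{\{Du=0\}}(|D\varphi_0|+\Sigma\cdot D\varphi_0)<0 .$$
But the contributions are nonnegative. Off $\{\varphi_0>0\}$, $D\varphi_0=0$ a.e. On $\{\varphi_0>0\}$, $D\varphi_0=Du-DZ$, and there are three cases.

* $Du\ne0$, $DZ\ne0$: $(\sigma(Du)-\sigma(DZ))\cdot(Du-DZ)\ge0$, since $\sigma$ is the gradient, away from $0$, of the convex function $|\xi|+\frac1p|\xi|^p$.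
* $Du\ne0$, $DZ=0$: $(\sigma(Du)-\Sigma)\cdot Du\ge|Du|+|Du|^p-|Du|\ge0$.
* $Du=0$: $-|D\varphi_0|-\Sigma\cdot D\varphi_0=-|DZ|+\Sigma\cdot DZ$. This is $|DZ|^p$ if $DZ\ne0$, and $0$ if $DZ=0$.

This is a contradiction. $\square$

**Lemma 6.** If $x_0\in S$, $(P,X)\in\bar J^{2,+}_Sw(x_0)$ and $P\ne0$, then $\mathcal G(w(x_0),P,X)\le a$. This includes the case $w(x_0)=0$.

*Proof.* **Step 1: the test function.** By continuity of $\mathcal G$ at $P\neq0$ it suffices to treat $J^{2,+}_S$. Suppose $\mathcal G(w(x_0),P,X)>a$, and let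
$$\zeta_s=w(x_0)+P\cdot\xi+\tfrac12X\xi\cdot\xi+\eta|\xi|^2-s .$$
Choose $\eta>0$ with $\mathcal G(w(x_0),P,X+2\eta I)>a$. By continuity in $(\xi,s)$ at $(0,0)$, and by the definition of jets, we can choose $r>0$ so that on $\overline B$, $B=B_r(x_0)$, for all small $s>0$,
$$D\zeta_s\ne0,\qquad \mathcal G((\zeta_s)_+,D\zeta_s,D^2\zeta_s)>a,\qquad w\le\zeta_0-\tfrac\eta2|\xi|^2\ \text{ on }S\cap B .$$
Let also $s<\eta r^2/16$, and put
$$Z=\psi((\zeta_s)_+),\qquad \Sigma=\frac{D\zeta_s}{|D\zeta_s|}+(\zeta_s)_+^2|D\zeta_s|^{p-2}D\zeta_s .$$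
Both are Lipschitz on $B$. By (5), $-\operatorname{div}\Sigma>a$ a.e. On $\{\zeta_s>0\}$, $DZ=\psi'(\zeta_s)D\zeta_s\ne0$ and $\Sigma=\sigma(DZ)$. On $\{\zeta_s\le0\}$, $DZ=0$ a.e. and $|\Sigma|=1$. This is where the power pays off.

**Step 2: $\varphi_0$ is admissible in Lemma 5.** For $|\xi|\ge r/2$ in $S\cap B$, $0\le w\le\zeta_0-\eta r^2/8<\zeta_s$, so $u\le Z$. Off $S$, $u=0\le Z$. So $\operatorname{supp}\varphi_0\subset\overline{B_{r/2}(x_0)}$ and $\varphi_0\in W^{1,p}(\Omega)$. Also $0\le\varphi_0\le u$. Let $C_c^\infty(\Omega)\ni u_k\to u$ in $W^{1,p}$. The functions $\min(\varphi_0,u_k^+)$ have compact support in $\Omega$, so they lie in $W^{1,p}_0(\Omega)$. They are bounded in $W^{1,p}$, and converge in $L^p$ to $\min(\varphi_0,u)=\varphi_0$. Since $W^{1,p}_0(\Omega)$ is weakly closed, $\varphi_0\in W_0^{1,p}(\Omega)$.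

**Step 3: $\varphi_0\not\equiv0$.** If $w(x_0)>0$, then $x_0\in\Omega$ and $(\zeta_s)_+(x_0)<w(x_0)$, so $u>Z$ near $x_0$. If $w(x_0)=0$, then $\zeta_s(x_0)=-s<0$, so $Z=0$ near $x_0$, while $u>0$ at points of $\Omega$ arbitrarily near $x_0$ because $x_0\in S$. Either way Lemma 5 is contradicted. $\square$

## The envelope inherits the inequality

**Lemma 7.** If $x\in\operatorname{int}K$, $(P,X)\in J^{2,+}w^*(x)$ and $P\ne0$, then $\mathcal G(w^*(x),P,X)\le a$.

*Proof.* **Step 1: doubling into the contact points.** Replace $X$ by $X+\eta I$ and let $\eta\to0$ at the end. So we may assume that $w^*-\varphi$ has a local maximum at $x$, with $\varphi(y)=P\cdot(y-x)+\frac12X(y-x)\cdot(y-x)$. Write $x=\sum\lambda_ix_i$ with $\lambda_i>0$, $x_i\in S$, and $W:=w^*(x)=\sum\lambda_iw_i>0$, $w_i=w(x_i)$. For $y_i\in S$ we have $w^*(\sum\lambda_iy_i)\ge\sum\lambda_iw(y_i)$, with equality at $(x_i)$. Hence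
$$\sum_i\lambda_iw(y_i)-\varphi\Big(\sum_i\lambda_iy_i\Big)$$
has a local maximum over $S\times\cdots\times S$ at $(x_i)$. Apply Theorem 4 with $f_i=\lambda_iw$. The gradient of $\varphi(\sum\lambda_jy_j)$ in $y_i$ is $\lambda_iP$. So we get $(\lambda_iP,\lambda_iX_i)\in\bar J^{2,+}_S(\lambda_iw)(x_i)$, that is, $(P,X_i)\in\bar J^{2,+}_Sw(x_i)$.

**Step 2: one matrix inequality, many tests.** $A$ has blocks $\lambda_i\lambda_jX$, and $A^2$ has blocks $\lambda_i\lambda_j|\lambda|^2X^2$ with $|\lambda|^2=\sum\lambda_i^2\le1$. Test $\operatorname{diag}(\lambda_iX_i)\le A+\varepsilon A^2$ with the vectors $(n_1e,n_2e,\dots)$, $n_i\in\mathbb R$, $\sum\lambda_in_i=1$: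
$$\sum_i\lambda_in_i^2X_i\le X+\varepsilon X^2 . \tag{6}$$

**Step 3: two choices of weights.** Write $H=H(P)\ge0$, $L=L(P)\ge0$. Recall that $\operatorname{tr}(TY)\le\operatorname{tr}(TY')$ if $T\ge0$ and $Y\le Y'$. Take $n_i=1$ in (6) and trace against $H$. Then take $n_i=w_i/W$ (allowed, since $\sum\lambda_iw_i=W$) and trace against $W^2L$. Adding,
$$-\operatorname{tr}(HX)-W^2\operatorname{tr}(LX)\le\sum_i\lambda_i\big[-\operatorname{tr}(HX_i)-w_i^2\operatorname{tr}(LX_i)\big]+O(\varepsilon),$$
with $O(\varepsilon)=\varepsilon\operatorname{tr}(HX^2)+\varepsilon W^2\operatorname{tr}(LX^2)$. By Lemma 6 each bracket is at most $a+2w_i|P|^p$, so the right side is at most $a+2W|P|^p+O(\varepsilon)$. Let $\varepsilon\to0$. $\square$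

**Lemma 8.** $w^*\in C^1(\operatorname{int}K)$; $Dw^*(x)=0$ if and only if $x\in C$; $w^*\in W^{2,\infty}_{loc}(\operatorname{int}K\setminus C)$, and $\mathcal G(w^*,Dw^*,D^2w^*)\le a$ a.e. there.

*Proof.* **Step 1: $C^1$, since Lemma 7 forbids corners.** Suppose the superdifferential at $x\in\operatorname{int}K$ contains $P_0\ne P_1$. Choose $t\in(0,1)$ with $P=(1-t)P_0+tP_1\ne0$, and let $d=P_1-P_0$. Since $P_0=P-td$ and $P_1=P+(1-t)d$,
$$w^*(x+\xi)-w^*(x)\le\min(P_0\cdot\xi,P_1\cdot\xi)\le P\cdot\xi-\min(t,1-t)|d\cdot\xi|\le P\cdot\xi-N(d\cdot\xi)^2$$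
for any $N$ and $|\xi|$ small depending on $N$. So $(P,-2N\,d\otimes d)\in J^{2,+}w^*(x)$, and Lemma 7, with the $H$-term dropped since it is nonnegative, gives $2N\,w^*(x)^2\,L(P)d\cdot d\le a+2w^*(x)|P|^p$ for all $N$. This is absurd, as $w^*(x)>0$ and $L(P)>0$. So the concave function $w^*$ is differentiable, hence $C^1$, in $\operatorname{int}K$. Critical points of a concave function are its maximum points, which form $C$.

**Step 2: second derivatives, by sup-convolution.** Let
$$w_\varepsilon(x)=\max_{y\in K}\Big(w^*(y)-\frac{|x-y|^2}{2\varepsilon}\Big),\qquad x\in\mathbb R^n .$$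
(For instance, the same operation over $\mathbb R$ turns $-|x|$ into $-x^2/2\varepsilon$ for $|x|\le\varepsilon$ and $-|x|+\varepsilon/2$ otherwise.) $w_\varepsilon$ is concave, being a partial maximum of a jointly concave function. Moreover $w_\varepsilon+\frac{|x|^2}{2\varepsilon}$ is convex, being a maximum of affine functions of $x$. Hence $w_\varepsilon\in C^{1,1}$. A maximizer $y$ for $x\in K$ satisfies $|x-y|^2\le2\varepsilon\max w^*$ and $w^*(x)\le w_\varepsilon(x)\le w^*(y)$. So $w_\varepsilon\to w^*$ uniformly on $K$.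

Let $Q$ be a closed ball in $\operatorname{int}K\setminus C$, let $2d$ be its distance to $\partial K\cup C$, and let $Q'=\{\operatorname{dist}(\cdot,Q)\le d\}$, a compact subset of $\operatorname{int}K\setminus C$. For small $\varepsilon$ all maximizers for $x\in Q$ lie in $Q'$. If $y$ is a maximizer for $x$, then using $y+\xi$ as competitor at $x+\xi$ gives
$$w^*(y+\xi)\le w_\varepsilon(x+\xi)+w^*(y)-w_\varepsilon(x) .$$
So $(P,X)\in J^{2,+}w_\varepsilon(x)$ implies $(P,X)\in J^{2,+}w^*(y)$, and then $P=Dw^*(y)$. By Step 1, $w^*$ and $|Dw^*|$ lie between positive constants on $Q'$. At a.e. $x\in Q$, $w_\varepsilon$ is twice differentiable. With $A=-D^2w_\varepsilon(x)\ge0$ and $P=Dw_\varepsilon(x)$, Lemma 7 gives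
$$w^*(y)^2\operatorname{tr}(L(P)A)\le a+2w^*(y)|P|^p ,$$
while $\operatorname{tr}(L(P)A)\ge\min(1,p-1)|P|^{p-2}\operatorname{tr}A$. So $|A|\le\operatorname{tr}A\le\Lambda$ with $\Lambda$ independent of $\varepsilon$. The gradients $Dw_\varepsilon$ are $\Lambda$-Lipschitz on $Q$ and $w_\varepsilon\to w^*$ uniformly, so $Dw^*$ is $\Lambda$-Lipschitz on $Q$.

**Step 3: the inequality a.e.** At a.e. point of $\operatorname{int}K\setminus C$ the Lipschitz map $Dw^*$ is differentiable with symmetric derivative. Then $(Dw^*,D^2w^*)\in J^{2,+}w^*$ there, $Dw^*\ne0$, and Lemma 7 applies. $\square$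

## One-sided perimeter inequalities and curvature in the sense of jets

We turn to the plateau. The first lemma extracts all the integral information we need from (3).

**Lemma 9.** For every bounded $F$ of finite perimeter, $P(F\cup M)\le P(F)+a|M\setminus F|$. The same holds for each translate $M+h$ in place of $M$.

*Proof.* Let $0\le\varphi\le1$ be Lipschitz with compact support in $\mathbb R^n$, let $\ell>1/c$, and let $\kappa_\ell=(1-\ell(c-u))_+$, zero outside $\Omega$. Since $\{\kappa_\ell>0\}=\{u>c-1/\ell\}$ and $c-1/\ell>0$, $\kappa_\ell$ has compact support in $\Omega$, and it is Lipschitz. Put $\varphi_0=(\kappa_\ell-\varphi)_+\in W_0^{1,p}(\Omega)$. On $\{\kappa_\ell>\varphi\}$, $D\kappa_\ell=\ell Du$ and $D\varphi_0=D\kappa_\ell-D\varphi$ a.e. Where $Du\ne0$ there,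
$$\sigma(Du)\cdot D\varphi_0\ge|D\kappa_\ell|-|D\varphi|-|Du|^{p-1}|D\varphi| ,$$
having dropped $\ell|Du|^p\ge0$. Where $Du=0$ there, $|D\varphi_0|=|D\varphi|$ and $D\kappa_\ell=0$. Then (3) with $-\varphi_0$ gives
$$\int_{\{\kappa_\ell>\varphi\}}|D\kappa_\ell|\le\int_{\{\kappa_\ell>\varphi\}}|D\varphi|+\|D\varphi\|_\infty\int_{\{\kappa_\ell>0\}}|Du|^{p-1}+a\int(\kappa_\ell-\varphi)_+ .$$
Add $\int_{\{\kappa_\ell\le\varphi\}}|D\varphi|$ to both sides; the left side becomes $\int|D(\kappa_\ell\vee\varphi)|$. Let $\ell\to\infty$. Since $\{\kappa_\ell>0\}\downarrow M$ and $Du=0$ a.e. on $M$, the middle term tends to $0$. Moreover $\kappa_\ell\to1_M$ pointwise, with bounded supports, so $\kappa_\ell\vee\varphi\to1_M\vee\varphi$ in $L^1$. Lower semicontinuity of the total variation gives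
$$TV(\varphi\vee1_M)\le TV(\varphi)+a\int_M(1-\varphi).$$
Take for $\varphi$ mollifications of $1_F$, for which $TV(\varphi)\le P(F)$, and pass to the limit, again by lower semicontinuity. For $M+h$ apply the result to $F-h$ and translate. $\square$

With $F=\emptyset$ we get $P(M)<\infty$. With $F=M\setminus G$ we get
$$P(M)\le P(M\setminus G)+a|G|\qquad\text{for all measurable }G\subset M \tag{7}$$
(trivially if $P(M\setminus G)=\infty$).

**Definition 10.** For measurable $D$ let $D^*=\{x:|D\cap B_\rho(x)|>0\text{ for all }\rho>0\}$.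

For example, if $D$ is a closed ball with a segment attached ($n\ge2$), $D^*$ is the ball. The set $D^*$ is closed. Its complement is a countable union of balls in which $D$ has measure zero, so $|D\setminus D^*|=0$. If $P(D)<\infty$, the measure $|D1_D|$ vanishes on that open complement, so it is concentrated on $D^*$. If $D$ is closed, $D^*\subset D$.

**Lemma 11.** Let $P(D)<\infty$, $b\in\mathbb R$, and let $h$ be a bounded Lipschitz function on $\mathbb R^n$ with compact support and $0\le h\le1$ on $D^*$. Suppose $P(D)\le P(D\setminus G)+b|G|$ for $G=D\cap D^*\cap\{h\ge\tau\}$, for all $\tau\in(0,1)$. Then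
$$\int h\,d|D1_D|\le\int_D|Dh|+b\int_Dh .$$

*Proof.* We apply the set inequality to all level sets of one function. Let $f=1_D(1-h)$. As measures, $Df=(1-h)D1_D-1_DDh\,dx$. Since $|D1_D|$ lives on $D^*$, where $1-h\ge0$,
$$TV(f)\le\int(1-h)\,d|D1_D|+\int_D|Dh| .$$
Also $0\le f\le1$ a.e., and for $t\in(0,1)$, up to null sets, $\{f>t\}=D\setminus G_t$ with $G_t=D\cap D^*\cap\{h\ge1-t\}$. By the coarea formula and the hypothesis,
$$TV(f)=\int_0^1P(D\setminus G_t)\,dt\ge P(D)-b\int_0^1|G_t|\,dt=P(D)-b\int_Dh .$$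
As $P(D)=\int d|D1_D|<\infty$, the two estimates combine to the claim. $\square$

**Lemma 12.** Let $P(D)<\infty$, $x_0\in D^*$, $b\in\mathbb R$, $\rho_0>0$, and $P(D)\le P(D\setminus G)+b|G|$ for all measurable $G\subset D\cap B_{\rho_0}(x_0)$. If $(q,X)\in J^{2,+}_{D^*}0(x_0)$ and $q\ne0$, then $-\operatorname{tr}(H(q)X)\le b$.

*Proof.* **Step 1: a calibrating field.** Suppose $-\operatorname{tr}(H(q)X)>b$. Let $\zeta_0=q\cdot\xi+\frac12X\xi\cdot\xi+\eta|\xi|^2$, with $\eta>0$ and then $r<\rho_0$ so small that on $B=B_r(x_0)$: $D\zeta_0\ne0$; the smooth field $\hat z=D\zeta_0/|D\zeta_0|$ satisfies $-\operatorname{div}\hat z=-\operatorname{tr}(H(D\zeta_0)D^2\zeta_0)>b$; and $\zeta_0\ge\frac\eta2|\xi|^2$ on $D^*\cap B$.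

**Step 2: the cutoff.** Let $0<s<\min\{1,\eta r^2/32\}$, $\chi\in C_c^\infty(B)$, $0\le\chi\le1$, $\chi=1$ on $B_{r/2}(x_0)$, and $h=\chi\,(s-\zeta_0)_+$. On $D^*$ we have $0\le h\le s<1$, and $h>0$ there only if $\frac\eta2|\xi|^2<s$, so $|\xi|^2<2s/\eta\le r^2/16$. So the sets $D\cap D^*\cap\{h\ge\tau\}$ lie in $B_{\rho_0}(x_0)$ and Lemma 11 applies. A.e. point of $D$ is in $D^*$. There either $h=0$ and $Dh=0$ a.e., or $h>0$, $\chi=1$ nearby and $Dh=-D\zeta_0$. In both cases $Dh\cdot\hat z=-|Dh|$.

**Step 3: contradiction.** The field $h\hat z$ is Lipschitz with compact support in $B$, so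
$$\int h\,\hat z\cdot dD1_D=-\int_D\operatorname{div}(h\hat z)=\int_D|Dh|+\int_Dh\,(-\operatorname{div}\hat z) .$$
The left side is at most $\int h\,d|D1_D|\le\int_D|Dh|+b\int_Dh$. Hence $\int_Dh\,(-\operatorname{div}\hat z-b)\le0$. But $h\ge0$ a.e. on $D$, $-\operatorname{div}\hat z>b$ where $h\neq0$, and $\int_Dh>0$ because $h(x_0)=s>0$ and $x_0\in D^*$. This is a contradiction. $\square$

**Lemma 13.** (a) If $x_0\in M$, $(q,X)\in\bar J^{2,+}_M0(x_0)$ and $q\ne0$, then $-\operatorname{tr}(H(q)X)\le a$. (b) The same holds with $M$ replaced by $M^*$.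

*Proof.* The set $M$ might have parts of measure zero, invisible to perimeter, so (a) does not follow from (7). And $M^*\subset M$ has more jets than $M$, so (b) does not follow from (a). By continuity it suffices to treat $J^{2,+}$. Part (b) is Lemma 12 with $D=M$, $b=a$, by (7).

For (a), suppose $-\operatorname{tr}(H(q)X)>a$, and let $\zeta_s=q\cdot\xi+\frac12X\xi\cdot\xi+\eta|\xi|^2-s$. Its derivatives do not depend on $s$. Choose $\eta$ and $r$ small so that on $\overline B$, $B=B_r(x_0)$, $\overline B\subset\Omega$: $D\zeta_s\ne0$; $-\operatorname{div}(D\zeta_s/|D\zeta_s|)>a+\delta$ for some $\delta>0$; and $\zeta_0\ge\frac\eta2|\xi|^2$ on $M\cap\overline B$. Let $0<s<\eta r^2/16$, and for $k>0$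
$$Z=c+k\zeta_s,\qquad\Sigma=\sigma(DZ)=\frac{D\zeta_s}{|D\zeta_s|}+k^{p-1}|D\zeta_s|^{p-2}D\zeta_s .$$
For $k$ small, $-\operatorname{div}\Sigma>a$ in $B$. Consider $\{r/2\le|\xi|\le r\}$. Where $\zeta_s\ge0$ we have $Z\ge c\ge u$. The compact subset where $\zeta_s\le0$ is disjoint from $M$, since on $M$ there $\zeta_s\ge\eta r^2/8-s>0$. So $u\le c-\delta'$ on it for some $\delta'>0$, and $Z\ge c-\delta'$ for $k$ small. So $(u-Z)_+$ is supported in $\overline{B_{r/2}(x_0)}$. It is Lipschitz with compact support in $\Omega$, hence in $W_0^{1,p}(\Omega)$. But $Z(x_0)=c-ks<u(x_0)$, contradicting Lemma 5. $\square$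

## The convex hull of the plateau minimizes $P-a|\cdot|$ among its subsets

**Lemma 14.** $P(C)-a|C|\le P(F)-a|F|$ for every measurable $F\subset C=\operatorname{conv}M$.

*Proof.* The idea is to enlarge $C$ a little, to increase $a$ a little, and to show that the best subset of the enlarged hull is the whole of it. Fix $a'>a$, $s>0$, and $C_s=\{\operatorname{dist}(\cdot,C)\le s\}$. Let $F'$ minimize $P(F)-a'|F|$ among measurable $F\subset C_s$. A minimizer exists: $C_s$ is bounded, so minimizing sequences have bounded perimeter and are compact in $L^1$, and $P$ is lower semicontinuous.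

**Step 1: $F'$ contains the small translates of $M$.** For $|h|\le s$ we have $M+h\subset C_s$. By Lemma 9,
$$P(F'\cup(M+h))-a'|F'\cup(M+h)|\le P(F')-a'|F'|-(a'-a)|(M+h)\setminus F'| ,$$
and by minimality $|(M+h)\setminus F'|=0$. Let $N=(\mathbb R^n\setminus F')^*$, a closed set.

**Step 2: $\operatorname{dist}(M^*,N)\ge s$.** Let $x\in M^*$ and let $|y_0-x|+2\rho<s$, $\rho>0$. By Step 1 the set $\{(h,y):|h|<s,\ y\in(M+h)\setminus F'\}$ is null. For $y\in B_\rho(y_0)$,
$$|\{h:|h|<s,\ y\in M+h\}|=|M\cap B_s(y)|\ge|M\cap B_\rho(x)|>0 ,$$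
because points of $B_\rho(x)$ have distance less than $|x-y_0|+2\rho<s$ from $y$. By Fubini, a.e. $y\in B_\rho(y_0)$ lies in $F'$, so $y_0\notin N$. This covers every $y_0$ with $|y_0-x|<s$.

**Step 3: a curvature bound for $N$.** We claim: if $z_0\in N$, $\operatorname{dist}(z_0,C)<s$, $(q,X)\in\bar J^{2,+}_N0(z_0)$ and $q\ne0$, then $-\operatorname{tr}(H(q)X)\le-a'$. By continuity it suffices to treat $J^{2,+}_N$, since points of $N$ near $z_0$ also have distance less than $s$ to $C$. Apply Lemma 12 with $D=\mathbb R^n\setminus F'$, $b=-a'$. For $G\subset D$ in a small ball around $z_0$, $F'\cup G\subset C_s$ is admissible, so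
$$P(D)=P(F')\le P(F'\cup G)-a'|G|=P(D\setminus G)-a'|G| .$$

**Step 4: $\operatorname{dist}(C,N)\ge s$, setting up a contact.** Suppose $\operatorname{dist}(C,N)<s$. The points $\sum_{i=1}^{n+2}\lambda_ix_i$ with all $\lambda_i>0$, $\sum\lambda_i=1$, $x_1\in M^*$, $x_i\in M$ $(i\ge2)$ are dense in $C$: by Carathéodory each point of $C$ is a convex combination of $n+1$ points of $M$; add a point of $M^*$ with small weight and perturb the weights. Here $M^*\ne\emptyset$ since $|M|>0$. So some such $\lambda$ and points give distance less than $s$ to $N$. We move from a single point of $M^*$, where Step 2 applies, to this combination. Put $\mu(\theta)=(1-\theta)(1,0,\dots,0)+\theta\lambda$ and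
$$\delta(\theta)=\min\Big\{\Big|\sum_i\mu_i(\theta)x_i-z\Big|:\ x_1\in M^*,\ x_i\in M\ (i\ge2),\ z\in N\Big\}.$$
The minimum exists ($M$ and $M^*$ are compact, $N$ is closed), and $\delta$ is Lipschitz in $\theta$ because $M$ is bounded. By Step 2, $\delta(0)\ge s$. Also $\delta(1)<s$. By the intermediate value theorem there is $\theta\in(0,1]$ with $0<\delta(\theta)<s$. For it all $\mu_i=\mu_i(\theta)$ are positive. Let $(x_i,z)$ be a minimizer, $m=\sum\mu_ix_i\in C$ and $e_0=(m-z)/|m-z|$. Then $\operatorname{dist}(z,C)<s$.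

**Step 5: the contact is impossible.** Apply Theorem 4 (with $\varepsilon=1$) to the zero functions on $M^*,M,\dots,M,N$ and to $\varphi=|\sum\mu_iy_i-y|$, which is smooth near the minimizer because $\delta(\theta)>0$. Here $D_{x_i}\varphi=\mu_ie_0$ and $D_z\varphi=-e_0$. We obtain $(\mu_ie_0,X_i)\in\bar J^{2,+}0(x_i)$ relative to $M^*$ for $i=1$ and $M$ for $i\ge2$, and $(-e_0,X_z)\in\bar J^{2,+}_N0(z)$. Since $\sum\mu_i=1$, $\varphi$ is invariant under common translations, so $A(e,\dots,e)=0$ for each $e\in\mathbb R^n$. Testing $\operatorname{diag}\le A+A^2$ with $(e,\dots,e)$ gives $\sum_iX_ie\cdot e+X_ze\cdot e\le0$. Sum over an orthonormal basis of $e_0^\perp$. With $\operatorname{tr}_T$ the trace on $e_0^\perp$,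
$$\sum_i\operatorname{tr}_TX_i+\operatorname{tr}_TX_z\le0 . \tag{8}$$
Since $\mu_i>0$ and $\operatorname{tr}(H(\mu_ie_0)X_i)=\mu_i^{-1}\operatorname{tr}_TX_i$, Lemma 13 gives $-\operatorname{tr}_TX_i\le a\mu_i$. Step 3 gives $-\operatorname{tr}_TX_z\le-a'$. So the left side of (8) is at least $-a\sum\mu_i+a'=a'-a>0$, a contradiction. Hence $\operatorname{dist}(C,N)\ge s$.

**Step 6: limits.** By Step 5, $\{\operatorname{dist}(\cdot,C)<s\}\cap N=\emptyset$. So a.e. point of this set lies in $F'$. The rest of $C_s$ is the boundary of a convex body and is null. So $F'=C_s$ up to a null set, and $P(C_s)-a'|C_s|\le P(F)-a'|F|$ for all $F\subset C$. Let $s\to0$, using lower semicontinuity of $P$ and $|C_s|\to|C|$, and then $a'\to a$. $\square$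

**Corollary 15.** For Lipschitz $\eta\ge0$ with compact support,
$$\int_{\partial C}\eta\,d\mathcal H^{n-1}\le\int_C|D\eta|+a\int_C\eta .$$

*Proof.* $C$ is a convex body, as $|C|\ge|M|>0$. So $|D1_C|=\mathcal H^{n-1}\llcorner\partial C$ and $C^*=C$. By homogeneity assume $\eta\le1$. Lemma 14 with $F=C\setminus G$ reads $P(C)\le P(C\setminus G)+a|G|$ for all measurable $G\subset C$. Apply Lemma 11 with $D=C$, $b=a$, $h=\eta$. $\square$

## Gluing across $\partial C$ and comparing energies

Recall $U=\psi(w^*)$ on $K$. By Lemma 8 and $w^*>0$ in $\operatorname{int}K$: $U\in C^1(\operatorname{int}K)$, and in $\operatorname{int}K$ we have $U=c$ exactly on $C$ and $DU=\psi'(w^*)Dw^*=0$ exactly on $C$. In $\operatorname{int}K\setminus C$ the field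
$$\sigma(DU)=\frac{Dw^*}{|Dw^*|}+(w^*)^2|Dw^*|^{p-2}Dw^*$$
is locally Lipschitz, and by (5), $-\operatorname{div}\sigma(DU)=\mathcal G(w^*,Dw^*,D^2w^*)\le a$ a.e.

**Lemma 16.** For every Lipschitz $\eta\ge0$ with compact support in $\operatorname{int}K$,
$$\int_{\operatorname{int}K\setminus C}\sigma(DU)\cdot D\eta\le\int_C|D\eta|+a\int\eta . \tag{9}$$

*Proof.* **Step 1: cut off the plateau.** For small $t>0$ let $\chi_t=\min\{1,(c-t-U)_+/t\}$. Then $\eta\chi_t$ is Lipschitz with compact support in $\operatorname{int}K\setminus C$, hence $\int\sigma(DU)\cdot D(\eta\chi_t)\le a\int\eta\chi_t$. Now $D\chi_t=-DU/t$ on $\{c-2t<U<c-t\}$ and $0$ a.e. elsewhere, and $\sigma(DU)\cdot DU=|DU|(1+|DU|^{p-1})$. The coarea formula gives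
$$\int\chi_t\,\sigma(DU)\cdot D\eta\le a\int\eta\chi_t+\frac1t\int_{c-2t}^{c-t}\int_{\partial E_r}\eta\,(1+|DU|^{p-1})\,d\mathcal H^{n-1}\,dr,\qquad E_r=\{U\ge r\}. \tag{10}$$
Here $\{U=r\}=\partial E_r$ for $0<r<c$: if $U(x)=r$, then on the line from a point of $C$ through $x$, concavity of $w^*$ gives $U<r$ just beyond $x$, so $x\in\partial E_r$. The converse inclusion follows from continuity.

**Step 2: the level surfaces converge to $\partial C$.** As $r\uparrow c$ the convex bodies $E_r\subset\operatorname{int}K$ decrease to $C$. By compactness $E_r\subset C+\overline{B_{\delta(r)}}$ with $\delta(r)\to0$. Let $B_\rho(o)\subset C$ with closure in $C$. Since $(C-o)+\lambda(C-o)=(1+\lambda)(C-o)$ for the convex set $C-o$ and $\lambda\ge0$,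
$$C\subset E_r\subset o+\Big(1+\frac{\delta(r)}\rho\Big)(C-o) .$$
Perimeter is monotone on nested convex bodies: the nearest point projection onto the smaller one is $1$-Lipschitz and maps the larger boundary onto the smaller one, because an outward normal ray from a boundary point of the smaller body meets the larger boundary in a point that projects back. So $P(C)\le P(E_r)\le(1+\delta(r)/\rho)^{n-1}P(C)$, and $P(E_r)\to P(C)$.

Write $m_r=\mathcal H^{n-1}\llcorner\partial E_r=|D1_{E_r}|$ and $m=\mathcal H^{n-1}\llcorner\partial C=|D1_C|$. Since $1_{E_r}\to1_C$ in $L^1$, $m(V)\le\liminf m_r(V)$ for open $V$. By the layer-cake formula and Fatou, $\int g\,dm\le\liminf\int g\,dm_r$ for bounded continuous $g\ge0$. Applying this also to $\sup g-g$ and using convergence of the total masses, $\int g\,dm_r\to\int g\,dm$. Finally $\sup_{E_{c-2t}}|DU|\to0$ as $t\to0$, because $DU$ is continuous and vanishes on $C$.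

**Step 3: the limit.** By Step 2 the last term of (10) tends to $\int_{\partial C}\eta\,d\mathcal H^{n-1}$. As $t\to0$, $\chi_t\to1$ on $\operatorname{int}K\setminus C$, $\chi_t=0$ on $C$, and $\sigma(DU)$ is bounded on $\operatorname{supp}\eta\setminus C$. So
$$\int_{\operatorname{int}K\setminus C}\sigma(DU)\cdot D\eta\le a\int_{\operatorname{int}K\setminus C}\eta+\int_{\partial C}\eta\,d\mathcal H^{n-1} .$$
Insert Corollary 15. $\square$

**Proof of Theorem 2 (i), (ii), for $n\ge2$.** Let $\tau>0$, and $\eta=(U-\tau-u)_+$ in $\operatorname{int}K$, $\eta=0$ elsewhere. Since $U$ is continuous on $K$, $U=0$ on $\partial K$ and $u\ge0$, $\operatorname{supp}\eta\subset\{U\ge\tau\}$, a compact subset of $\operatorname{int}K\subset\Omega$. So $\eta$ is Lipschitz. Let $v=u+\eta\in W^{1,p}_0(\Omega)$. On the open set $\{\eta>0\}$ we have $v=U-\tau$ and $Dv=DU$, which vanishes exactly on $C$. Elsewhere $D\eta=0$ a.e. By convexity of $t\mapsto F(v-t\eta)$ and by (2),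
$$F(u)=F(v-\eta)\ge F(v)+\lim_{t\downarrow0}\frac{F(v-t\eta)-F(v)}t=F(v)-\int_{\operatorname{int}K\setminus C}\sigma(DU)\cdot D\eta+\int_C|D\eta|+a\int\eta\ \ge\ F(v) ,$$
the last step by (9). By uniqueness of the minimizer, $v=u$. So $\eta=0$ and $U\le u+\tau$ in $\operatorname{int}K$. Let $\tau\to0$: $U\le u$ in $\operatorname{int}K$.

So $u\ge U>0$ on $\operatorname{int}K$. As $\{u>0\}\subset\operatorname{int}K$, we get $\{u>0\}=\operatorname{int}K$, which is convex. On it $w^*\ge w$ gives $U\ge u$. Therefore $u=U$, that is, $w=w^*$ is concave on $\{u>0\}$. As $w$ is a constant multiple of $u^{(p-1)/(p+1)}$, that function is concave there. Superlevel sets of a concave function on a convex set are convex, and $\{u\ge0\}=\overline\Omega$ is convex, so all superlevel sets of $u$ are convex. In particular $M=\{w^*=\max w\}=C=\operatorname{conv}M$ is convex. $\square$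

## Regularity off the plateau and minimality of the plateau

**Proof of Theorem 2 (iii).** Now $u=U$ on $\{u>0\}=\operatorname{int}K$ and $C=M$.

**Step 1: $C^1$, and $Du\ne0$ off $M$.** Lemma 8 gives $u\in C^1(\{u>0\})$, and $Du\ne0$ and $u\in W^{2,\infty}_{loc}$ in $\{0<u<c\}=\operatorname{int}K\setminus C$.

**Step 2: the equation.** For $\varphi\in C_c^\infty(\{0<u<c\})$ we have $Du\ne0$ on $\operatorname{supp}\varphi$. So (3) applied to $\pm\varphi$ gives $\int\sigma(Du)\cdot D\varphi=a\int\varphi$, that is, $-\operatorname{div}\sigma(Du)=a$. As $\sigma(Du)$ is locally Lipschitz, this reads a.e.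
$$-\operatorname{tr}\big((H(Du)+L(Du))D^2u\big)=a ,$$
with locally Lipschitz, locally uniformly elliptic coefficients.

**Step 3: analyticity.** Regularity of strong solutions with Hölder coefficients (Gilbarg–Trudinger, Thm 9.19) gives $u\in C^{2,\gamma}_{loc}$. Then the coefficients are of class $C^{1,\gamma}_{loc}$, and iterating gives $u\in C^\infty$. A smooth solution of a nonlinear elliptic equation with analytic structure, here analytic in $(Du,D^2u)$ for $Du\ne0$, is real analytic (Hopf, Morrey).

**Step 4: minimality.** Lemma 14 with $C=M$ is the inequality $P(M)-a|M|\le P(F)-a|F|$ for every measurable $F\subset M$. With the given identity $P(M)=a|M|$ it yields $P(G)-a|G|\ge P(M)-a|M|=0$ for all measurable $G\subset M$. $\square$
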